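# Transparent connections over Anosov manifolds of dimension at least three

## 1. Rotation angles of closed geodesics in hyperbolic space

Take the upper half-space $\mathbb H^3=\{(\zeta,y):\zeta=x_1+ix_2\in\mathbb C,\ y>0\}$ with metric $(dx_1^2+dx_2^2+dy^2)/y^2$. The axis $\gamma(t)=(0,e^t)$ is a unit speed geodesic, and along it we have the orthonormal frame
$$e_0=y\,\partial_y=\dot\gamma,\qquad e_1=y\,\partial_{x_1},\qquad e_2=y\,\partial_{x_2}.$$
This frame is parallel. Indeed the reflection $x_2\mapsto -x_2$ is an isometry, so its fixed set $\{x_2=0\}$ is totally geodesic. Inside this surface $e_1$ is the unit normal to the geodesic $\gamma$, and $\langle \nabla_{\dot\gamma}e_1,e_0\rangle=-\langle e_1,\nabla_{\dot\gamma}\dot\gamma\rangle=0$, so $\nabla_{\dot\gamma}e_1=0$. The same argument with $x_1$ and $x_2$ exchanged handles $e_2$.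

Now let $A(\zeta,y)=(\lambda e^{i\theta}\zeta,\lambda y)$ with $\lambda>1$. In a quotient of $\mathbb H^3$ by a group containing $A$, the axis closes up to a closed geodesic of length $\log\lambda$ (possibly traversed several times). Parallel transport takes $e_1$ at $(0,1)$ to $e_1$ at $(0,\lambda)$, while
$$dA(e_1)=\lambda(\cos\theta\,\partial_{x_1}+\sin\theta\,\partial_{x_2})=\cos\theta\, e_1+\sin\theta\, e_2\quad\text{at }(0,\lambda).$$
The holonomy is transport followed by $dA^{-1}$. It fixes $\dot\gamma$ and rotates the normal plane by $-\theta$, so it is the identity exactly when $\theta\in2\pi\mathbb Z$.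

In dimension two there is no room for an angle. On an oriented surface, $\dot\gamma$ and its rotation by $\pi/2$ are both parallel along every closed geodesic $\gamma$, so every holonomy is the identity. In dimension three each closed geodesic carries an angle. Can all the angles vanish at once? And what if the curvature is negative but not constant, or the bundle is not $TM$?

## 2. Transparent connections and Anosov flows

Throughout, $(M,g)$ is a closed (compact, without boundary) smooth Riemannian manifold of dimension $n$. We take $M$ connected; otherwise argue on each component. Let $\pi:SM\to M$ be the unit tangent bundle, $X$ the geodesic vector field and $\varphi_t$ its flow. Let $(E,\nabla)$ be a Euclidean or Hermitian vector bundle of rank $r$ over $M$ with a metric connection and curvature $F^\nabla$.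

**Definition (Anosov manifold).** $(M,g)$ is an Anosov manifold if there are a continuous $d\varphi_t$-invariant splitting $T(SM)=\mathbb RX\oplus E^s\oplus E^u$ and constants $C,\lambda>0$ with $|d\varphi_t\xi|\le Ce^{-\lambda t}|\xi|$ for $\xi\in E^s$, $t\ge0$, and $|d\varphi_{-t}\xi|\le Ce^{-\lambda t}|\xi|$ for $\xi\in E^u$, $t\ge 0$. Negatively curved closed manifolds are examples.

**Definition (transparent).** A metric connection is transparent if parallel transport around each closed geodesic of $(M,g)$ is the identity. The manifold $(M,g)$ is transparent if $(TM,\nabla^{\mathrm{LC}})$ is transparent.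

By Section 1, oriented surfaces are transparent. So are flat tori, where coordinate fields are globally parallel.

Conjecture 7.16 of the survey "Geometric inverse problems on Anosov manifolds" says that an Anosov manifold of dimension $\ge3$ is not transparent. Among the facts quoted there as known: a transparent Anosov manifold has dimension $2$, $4$ or $8$; and (Cekic–Lefeuvre) if $g_0$ is a hyperbolic metric on a $4$- or $8$-manifold, some $C^2$-neighborhood of $g_0$ contains no transparent metrics. We prove the conjecture, for arbitrary bundles.

**Theorem A.** Let $(M,g)$ be Anosov, $n\ge3$, and $(E,\nabla)$ transparent. Then $E$ has a global parallel orthonormal frame.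

**Corollary (Conjecture 7.16).** An Anosov manifold of dimension $\ge3$ is not transparent.

The analytic core is a statement that does not mention closed geodesics. Let $\mathcal P_{z,t}:E_{\pi z}\to E_{\pi\varphi_tz}$ be parallel transport along the geodesic $u\mapsto\pi\varphi_uz$, $u$ running from $0$ to $t$.

**Definition (flow-invariant frame).** A frame $s=(s_1,\dots,s_r)$ of $\pi^*E$ over $SM$ is flow-invariant if $s_a(\varphi_tz)=\mathcal P_{z,t}s_a(z)$ for all $z\in SM$, $t\in\mathbb R$ and all $a$.

Example: for $TM$ over an oriented surface, $s(x,v)=(v,iv)$, with $i$ the rotation by $\pi/2$, is a smooth flow-invariant frame. Note that $s$ depends on $v$, not only on $x$; a frame of $\pi^*E$ is much less than a frame of $E$.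

For $(x,v)\in SM$ let $N_{(x,v)}=v^\perp\subset T_xM$ and $Rw=R(w,v)v$, a symmetric endomorphism of $N$. A prime denotes the derivative along an orbit, the spaces $N$ being identified by parallel transport along the geodesic.

**Hypothesis (H).** There is a bounded measurable field $U$ of symmetric endomorphisms of $N$ over $SM$, $C^1$ along every orbit, with
$$U'+U^2+R=0.\tag{2.1}$$

Example: in curvature $-1$ we have $R=-\mathrm{Id}$ and $U=-\mathrm{Id}$ works. On the round sphere $R=\mathrm{Id}$ and (H) fails: the trace $u=\operatorname{tr}U$ would satisfy $u'=-\operatorname{tr}U^2-(n-1)\le-(n-1)$ for all time, so $u$ would be unbounded (for $n\ge2$).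

**Theorem B.** Let $(M,g)$ be closed, $n\ge3$, satisfying (H). If $\pi^*E$ has a Lipschitz flow-invariant orthonormal frame, then $F^\nabla=0$.

We shall see that (H) holds for Anosov manifolds. It also holds on every closed manifold without conjugate points (L. W. Green, *A theorem of E. Hopf*, Michigan Math. J. 5 (1958)), which we do not use for Theorem A or the Corollary.

## 3. Closed hyperbolic three-manifolds by traces

In the simplest case the question can be settled by linear algebra. Let $M=\Gamma\backslash\mathbb H^3$ be closed, oriented and hyperbolic, and let $\tilde\Gamma\subset SL(2,\mathbb C)$ be the preimage of $\Gamma$. Every nontrivial element of $\Gamma$ is conjugate to some $A$ as in Section 1, that is, to $\pm\operatorname{diag}(\lambda^{1/2}e^{i\theta/2},\lambda^{-1/2}e^{-i\theta/2})$ with $\lambda>1$. If $M$ is transparent, all $\theta\in2\pi\mathbb Z$, so every matrix in $\tilde\Gamma$ has real trace, of absolute value $>2$ unless it is $\pm I$.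

Conjugate so that $\tilde\Gamma$ contains $A=\operatorname{diag}(a,a^{-1})$ with $a$ real, $|a|>1$. For $C=\begin{pmatrix}p'&q'\\r'&s'\end{pmatrix}\in\tilde\Gamma$ the numbers $p'+s'=\operatorname{tr}C$ and $ap'+a^{-1}s'=\operatorname{tr}AC$ are real, so $p'$ and $s'$ are real.

*Suppose some $B=\begin{pmatrix}p&q\\r&s\end{pmatrix}\in\tilde\Gamma$ has $qr\ne0$.* Conjugating by a diagonal matrix we get $q=1$ without changing $A$; then $r=ps-1$ is real and nonzero. For any $C$ set $x=pp'+qr'$, $y=rq'+ss'$. Both $x+y=\operatorname{tr}BC$ and $ax+a^{-1}y=\operatorname{tr}ABC$ are real, so $x,y$ are real, hence $r',q'$ are real. Thus $\tilde\Gamma\subset SL(2,\mathbb R)$, and $\Gamma$ preserves a totally geodesic plane. The distance to that plane is a $\Gamma$-invariant continuous unbounded function on $\mathbb H^3$. But $\Gamma\backslash\mathbb H^3$ is compact, a contradiction.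

*Otherwise every element of $\Gamma$ fixes $0$ or $\infty$.* A group is not the union of two proper subgroups, so all of $\Gamma$ fixes the same one of these points, say $\infty$ (the other case is symmetric under $\zeta\mapsto1/\zeta$). Then $\tilde\Gamma$ is upper triangular, so its commutators have both diagonal entries $1$ and trace $2$; hence they are $I$. So every element of $\Gamma$ commutes with $A$ and preserves its axis, and the distance to the axis gives the same contradiction.

So no closed oriented hyperbolic $3$-manifold is transparent. The argument reads holonomies off from a group of matrices acting on a homogeneous space. In variable curvature there is no such group, and we need something that lives on $SM$.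

## 4. From closed geodesics to a flow-invariant frame

This section converts the hypothesis on closed orbits into a frame on all of $SM$: a Livsic-type argument. We first need to compare parallel transports along nearby curves. Our sign convention is $D_tD_u-D_uD_t=F^\nabla(\partial_t\Sigma,\partial_u\Sigma)$ along a map $\Sigma(t,u)$ into $M$.

**Lemma 1 (area estimate).** Let $\Sigma:[0,T]\times[0,1]\to M$ be continuous, and smooth on $[t_{k-1},t_k]\times[0,1]$ for a subdivision of $[0,T]$. Let $T_u$ be transport along $t\mapsto\Sigma(t,u)$, $0\le t\le T$, and let $\tau_0$, $\tau_T$ be transport along $u\mapsto\Sigma(0,u)$ and $u\mapsto\Sigma(T,u)$, $0\le u\le1$. Then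
$$\|T_0-\tau_T^{-1}\,T_1\,\tau_0\|\le\|F^\nabla\|_\infty\int_0^1\!\!\int_0^T|\partial_t\Sigma||\partial_u\Sigma|\,dt\,du .$$

*Proof.* Fix a unit vector $e\in E_{\Sigma(0,0)}$. Transport it along $t=0$ up to height $u$, then along $t\mapsto\Sigma(t,u)$, and call the result $V(t,u)$. Then $D_tV=0$, $D_uV(0,u)=0$ and $D_tD_uV=F^\nabla(\partial_t\Sigma,\partial_u\Sigma)V$ on each piece, while $D_uV$ is continuous across the lines $t=t_k$, being there the derivative of $V(t_k,\cdot)$ along $u\mapsto\Sigma(t_k,u)$. Integrating in $t$, $|D_uV(T,u)|\le\|F^\nabla\|_\infty\int_0^T|\partial_t\Sigma||\partial_u\Sigma|dt$. Let $\tau_T(u)$ be transport along $\Sigma(T,\cdot)$ from $0$ to $u$. Since $\frac{d}{du}\big[\tau_T(u)^{-1}V(T,u)\big]=\tau_T(u)^{-1}D_uV(T,u)$, integrating in $u$ bounds $|\tau_T^{-1}T_1\tau_0e-T_0e|$ as claimed. $\square$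

Consequence: a piecewise smooth loop $c:[0,1]\to M$ based at $p$, of length $\ell$ smaller than the injectivity radius, has holonomy within $C\ell^2$ of the identity. Apply Lemma 1 to $\Sigma(t,u)=\exp_p(u\exp_p^{-1}c(t))$: three edges are constant, $|\partial_u\Sigma|=d(p,c(t))\le\ell$ and $|\partial_t\Sigma|\le C|\dot c|$.

For $a,b\in M$ close, let $\tau(a,b):E_a\to E_b$ be transport along the minimizing geodesic. Distances in $SM$ are for the Sasaki metric, so $\pi$ does not increase distances. Two classical facts are used. Let $\mu$ be the flow-invariant Liouville measure on $SM$ (recalled in Section 6).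

(i) An Anosov geodesic flow is ergodic for $\mu$. Hence some forward orbit $\mathcal O=\{z_t:=\varphi_tz_0:t\ge0\}$ is dense.

(ii) Anosov closing lemma (Katok–Hasselblatt, *Introduction to the Modern Theory of Dynamical Systems*; Fisher–Hasselblatt, *Hyperbolic Flows*). There are $T_1,\delta_0,C,\lambda>0$ such that if $T\ge T_1$ and $\delta:=d(z,\varphi_Tz)<\delta_0$, there are $y,T'$ with $\varphi_{T'}y=y$, $|T'-T|\le C\delta$, and
$$d(\varphi_tz,\varphi_ty)\le C\delta\big(e^{-\lambda t}+e^{-\lambda(T-t)}\big),\qquad0\le t\le T.\tag{4.1}$$

Below, $C$ may change from line to line, and $\delta_0$ may be decreased; in particular $T'>0$.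

**Lemma 2.** If $(M,g)$ is Anosov and $(E,\nabla)$ transparent, then $T\ge T_1$ and $\delta=d(z,\varphi_Tz)<\delta_0$ imply $\|\mathcal P_{z,T}-\tau(\pi z,\pi\varphi_Tz)\|\le C\delta$, with $C$ independent of $z$ and $T$.

*Proof.* Take $y,T'$ from (ii). Put $c_0(t)=\pi\varphi_tz$, $c_1(t)=\pi\varphi_ty$, and let $u\mapsto\Sigma(t,u)$, $u\in[0,1]$, be the minimizing geodesic from $c_0(t)$ to $c_1(t)$. Since $\Sigma(t,u)$ is a smooth function of $(c_0(t),c_1(t),u)$, with $(c_0(t),c_1(t))$ in a compact neighborhood of the diagonal, and $|\dot c_i|=1$, we have $|\partial_t\Sigma|\le C$. Also $|\partial_u\Sigma|=d(c_0(t),c_1(t))$ is bounded by the right side of (4.1), whose integral over $[0,T]$ is at most $2C\delta/\lambda$, uniformly in $T$. This uniformity is what the exponential weights are for. Lemma 1 gives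
$$\|\mathcal P_{z,T}-\tau(\pi\varphi_Ty,\pi\varphi_Tz)\,\mathcal P_{y,T}\,\tau(\pi z,\pi y)\|\le C\delta .$$
By transparency $\mathcal P_{y,T'}=\mathrm{id}$. Since $\varphi_{T'}y=y$, we get $\mathcal P_{y,T}=\mathcal P_{y,T-T'}$ and $\varphi_Ty=\varphi_{T-T'}y$. So $\mathcal P_{y,T}$ is transport along a geodesic segment of length $|T-T'|\le C\delta$, that is, $\mathcal P_{y,T}=\tau(\pi y,\pi\varphi_Ty)$. Finally
$$\tau(\pi\varphi_Ty,\pi\varphi_Tz)\,\tau(\pi y,\pi\varphi_Ty)\,\tau(\pi z,\pi y)$$
differs from $\tau(\pi z,\pi\varphi_Tz)$ by the holonomy of a loop of length at most $C\delta$, hence by at most $C\delta^2$. $\square$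

**Lemma 3.** If $(M,g)$ is Anosov, $n\ge2$, and $(E,\nabla)$ is transparent, then $\pi^*E$ has a Lipschitz flow-invariant orthonormal frame.

*Proof.* Fix an orthonormal frame $s(z_0)$ of $E_{\pi z_0}$ and put $s(z_t)=\mathcal P_{z_0,t}s(z_0)$, $t\ge0$. This is well defined, since a dense orbit is not periodic. We show that $s$ is Lipschitz on $\mathcal O$.

Let $t_1\le t_2$ with $\delta=d(z_{t_1},z_{t_2})<\delta_0/2$. Lemma 2 does not apply directly, as $t_2-t_1$ may be less than $T_1$; we use a third point. The tail $\{z_t:t\ge t_2+T_1\}$ is dense: the complement of its closure is open and contained in a compact orbit segment, which has empty interior. So for each $\varepsilon\in(0,\delta_0/2)$ there is $t_3\ge t_2+T_1$ with $d(z_{t_1},z_{t_3})<\varepsilon$, and then $d(z_{t_2},z_{t_3})<\delta+\varepsilon<\delta_0$. For $\delta_0$ small the three base points lie in one of finitely many balls covering $M$ over which $E$ has a smooth orthonormal frame. In such a frame the matrix of $\tau(a,b)$ is $I+O(d(a,b))$. Lemma 2, applied from $z_{t_1}$ to $z_{t_3}$ and from $z_{t_2}$ to $z_{t_3}$, therefore gives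
$$|s(z_{t_1})-s(z_{t_3})|\le C\varepsilon,\qquad|s(z_{t_2})-s(z_{t_3})|\le C(\delta+\varepsilon).$$
Letting $\varepsilon\to0$ yields $|s(z_{t_1})-s(z_{t_2})|\le C\delta$.

Hence $s|_{\mathcal O}$ extends uniquely to a Lipschitz orthonormal frame of $\pi^*E$ over $SM$. The relation $s(\varphi_tz)=\mathcal P_{z,t}s(z)$, $t\ge0$, holds for $z\in\mathcal O$, then for all $z$ by continuity, and then for $t<0$ by inverting. $\square$

## 5. What parallelizable spheres decide, and what they leave

A sensible first use of Lemma 3 is topological. Let $E=TM$. The tautological section $(x,v)\mapsto v$ of $\pi^*TM$ is flow-invariant, since $\dot\gamma$ is parallel. Write $v=\sum_ac_as_a$. The $c_a$ are continuous flow-invariant functions, and a dense orbit forces them to be constant. After a constant orthogonal change of frame, $s_1=v$. Over one fiber $S_xM\cong S^{n-1}$ the remaining $s_2,\dots,s_n$ are orthonormal and orthogonal to $v$, so they trivialize the tangent bundle of $S^{n-1}$. By the classical theorem that among spheres of positive dimension only $S^1,S^3,S^7$ are parallelizable, $n\in\{2,4,8\}$.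

This settles the conjecture for all $n\ge3$ other than $4$ and $8$, and it stops there, because $S^3$ and $S^7$ are parallelizable. Nor does it say anything about a general bundle $E$, whose pullback to a fiber is trivial anyway. And the existence of the frame alone cannot suffice in dimension four. On a K3 surface with a hyperkähler metric, which is not flat, there are parallel orthogonal complex structures $I_1,I_2,I_3$ satisfying the quaternion relations, and $(v,I_1v,I_2v,I_3v)$ is a smooth flow-invariant orthonormal frame of $\pi^*TM$. So hyperbolicity has to be used a second time. For that we differentiate the frame.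

## 6. Differentiating the frame: a forced Jacobi equation

**Geometry of $SM$.** For a curve $(x(t),v(t))$ in $SM$ with velocity $\xi$, put $d\pi\,\xi=\dot x$ and $\mathcal K\xi=D_tv$ (the connection map). Let $\alpha(\xi)=g(v,d\pi\,\xi)$. For $w\in N$ define $w^h,w^v\in\ker\alpha$ by $(d\pi,\mathcal K)w^h=(w,0)$ and $(d\pi,\mathcal K)w^v=(0,w)$. Then $(d\pi,\mathcal K)X=(v,0)$ and
$$T(SM)=\mathbb RX\oplus\ker\alpha,\qquad\ker\alpha=N^h\oplus N^v,\qquad\alpha(X)=1.$$
On a surface $(a,b)\mapsto(x,v)\in SM$ we have $\alpha(\partial_b)=g(v,\partial_bx)$, so $\partial_a\alpha(\partial_b)-\partial_b\alpha(\partial_a)=g(D_av,\partial_bx)-g(D_bv,\partial_ax)$; that is,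
$$d\alpha(\xi,\eta)=g(\mathcal K\xi,d\pi\,\eta)-g(\mathcal K\eta,d\pi\,\xi).\tag{6.1}$$
As $\mathcal K\eta\perp v$, this gives $\iota_Xd\alpha=0$, so $L_X\alpha=0$, and both $\alpha$ and $d\alpha$ are flow-invariant. On $\ker\alpha$ the form $d\alpha$ is symplectic, so $\alpha\wedge(d\alpha)^{n-1}$ is a flow-invariant volume form. It orients $SM$ even if $M$ is not orientable; $\mu$ is its measure. Finally, for $\xi\in\ker\alpha$,
$$d\varphi_t\xi=J(t)^h+J'(t)^v,\tag{6.2}$$
where $J\perp\dot\gamma$ is the Jacobi field with $J(0)=d\pi\,\xi$, $J'(0)=\mathcal K\xi$, $J''=-RJ$.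

**The connection form.** Let $s$ be a Lipschitz flow-invariant orthonormal frame of $\pi^*E$, written as a row, so that matrices act on its right. Let $Z\subset SM$ be the set of points where $s$ is differentiable. By Rademacher, $Z$ has full measure. It is flow-invariant: near $z$ we have $s\circ\varphi_t=\mathcal P_{\cdot,t}\,s$ with $\mathcal P_{\cdot,t}$ smooth, so if $s$ is differentiable at $z$ then $s\circ\varphi_t$ is, and since $\varphi_t$ is a diffeomorphism $s$ is differentiable at $\varphi_tz$. On $Z$ define $\omega$ by $(\pi^*\nabla)s_b=\sum_as_a\omega_{ab}$. It is measurable, bounded by a constant depending on the Lipschitz constant of $s$, and has values in $\mathfrak k=\mathfrak{so}(r)$ or $\mathfrak u(r)$. On $\mathfrak k$ we use the norm $|a|^2=-\operatorname{tr}(a^2)$. Flow-invariance says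
$$\omega(X)=0.\tag{6.3}$$
Let $F_s$ be the matrix of $\pi^*F^\nabla$ in the frame $s$. It is Lipschitz, smooth along orbits (where $s$ is parallel), and vanishes when one argument is vertical. For $w\in N$ put
$$P(w)=\omega(w^v),\qquad B(w)=\omega(w^h),\qquad G(w)=F_s(X,w^h).$$
So $G(w)$ is the matrix of $F^\nabla(v,w)$, and $P,B,G$ are sections of $\operatorname{Hom}(N,\mathfrak k)$.

**Example 1.** On an oriented surface with $s=(v,iv)$, $w=iv$, let $\varepsilon=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. Turning $v$ in its fiber, $\dot s_1=s_2$ and $\dot s_2=-s_1$, so $P(w)=\varepsilon$. Moving horizontally keeps $v$ and $iv$ parallel, so $B=0$. With Gauss curvature $\kappa$, $R(v,w)v=-\kappa w$ and $R(v,w)w=\kappa v$, so $G(w)=-\kappa\varepsilon$.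

**Lemma 4.** Along each orbit in $Z$, $P$ is $C^2$ and $B$ is $C^1$, both are bounded by a constant independent of the orbit, and
$$P'=-B,\qquad P''=-G-P\circ R.\tag{6.4}$$

*Proof.* *The purpose of the first step is to compute $\omega$ along the flow.* Let $z\in Z$, $\xi\in T_zSM$, and $z(\epsilon)$ a smooth curve with $z(0)=z$, $\dot z(0)=\xi$. Choose a smooth orthonormal frame $S(0,\epsilon)$ of $E$ along $\pi z(\epsilon)$ and put $S(t,\epsilon)=\mathcal P_{z(\epsilon),t}S(0,\epsilon)$. This is a smooth frame along the strip $\pi\varphi_tz(\epsilon)$, with $D_tS=0$. Write $D_\epsilon S=S\,A$. Then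
$$S\,\partial_tA=D_tD_\epsilon S=F^\nabla(\partial_t,\partial_\epsilon)S.$$
By flow-invariance $s(\varphi_tz(\epsilon))=S(t,\epsilon)h(\epsilon)$, with $h(\epsilon)$ orthogonal or unitary, independent of $t$, and differentiable at $\epsilon=0$. Since $s$ is differentiable at $\varphi_tz$, taking $D_\epsilon$ at $\epsilon=0$ gives $\omega(d\varphi_t\xi)=h^{-1}Ah+h^{-1}\dot h$, everything at $\epsilon=0$. Only $A$ depends on $t$, and $h^{-1}(\partial_tA)h$ is the matrix of $F^\nabla(\partial_t,\partial_\epsilon)$ in the frame $Sh=s$. Hence
$$\frac{d}{dt}\,\omega(d\varphi_t\xi)=F_s(X,d\varphi_t\xi).\tag{6.5}$$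

*The second step separates $P$ from $B$.* For $\xi\in\ker\alpha$, (6.2) turns (6.5) into
$$\frac{d}{dt}\big[B(J)+P(J')\big]=G(J)\tag{6.6}$$
for every normal Jacobi field $J$ along the orbit; the right side is continuous, so the bracket is $C^1$. Let $J$ run through a basis of the $2(n-1)$-dimensional space of normal Jacobi fields. In a parallel basis of $N$ the columns $(J,J')$ form a smooth invertible matrix, so inverting it shows that $B$ and $P$ are $C^1$ in $t$. Now expand (6.6) with $J''=-RJ$:
$$(B'-PR)J+(B+P')J'=GJ .$$
For each $t$ the pair $(J(t),J'(t))\in N\oplus N$ is arbitrary. So $P'=-B$ and $B'=G+PR$. As $B$ is $C^1$, $P$ is $C^2$ and $P''=-B'=-G-PR$. The bounds are those of $\omega$. $\square$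

In Example 1, (6.4) reads $0=0$ and $0=\kappa\varepsilon-\kappa\varepsilon$.

**Integration over $SM$.** Put $\langle P,Q\rangle=-\sum_i\operatorname{tr}(P(w_i)Q(w_i))$ for an orthonormal basis $(w_i)$ of $N$: a Euclidean inner product on $\operatorname{Hom}(N,\mathfrak k)$, independent of the basis. If $h$ is bounded, measurable, and $C^1$ along a.e. orbit with bounded derivative $Xh$, then
$$\int_{SM}Xh\,d\mu=0,\tag{6.7}$$
by integrating $h\circ\varphi_1-h=\int_0^1(Xh)\circ\varphi_u\,du$ and using invariance of $\mu$. Apply this to $h=\langle P,P'\rangle$; by (6.4) $P,P',P''$ are bounded. Since $Xh=|P'|^2+\langle P,P''\rangle$,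
$$\int_{SM}\big(|P'|^2-\langle P,PR\rangle\big)\,d\mu=\int_{SM}\langle P,G\rangle\,d\mu .\tag{6.8}$$

## 7. The Riccati square and the forcing term

The left side of (6.8) is an index form. We first secure (H), which makes it a square, and then see what is still missing.

**Lemma 5.** Anosov manifolds satisfy (H).

*Proof.* By Klingenberg (*Riemannian manifolds with geodesic flow of Anosov type*, Ann. of Math. 99 (1974)) an Anosov manifold has no conjugate points, and $E^s,E^u$ meet the vertical bundle $N^v$ trivially. If $\xi,\eta\in E^s$, then $\alpha(\xi)=\alpha(d\varphi_t\xi)\to0$ and $d\alpha(\xi,\eta)=d\alpha(d\varphi_t\xi,d\varphi_t\eta)\to0$ as $t\to+\infty$. So $E^s\subset\ker\alpha$ is isotropic for $d\alpha$; likewise $E^u$, with $t\to-\infty$. Isotropic subspaces of the $(2n-2)$-dimensional symplectic space $\ker\alpha$ have dimension at most $n-1$, and here the dimensions add up to $2n-2$. So both are Lagrangian, and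
$$\ker\alpha=E^s\oplus E^u.\tag{7.1}$$
Being transversal to $N^v$, $E^s=\{w^h+(Uw)^v:w\in N\}$ with $U$ continuous, hence bounded. By (6.1), isotropy says $g(Uw,w')-g(Uw',w)=0$, so $U$ is symmetric. Along an orbit, let the columns of $Y$ be the Jacobi fields generated by a basis of $E^s$. By invariance of $E^s$ we have $Y'=UY$, and $Y$ is invertible because $E^s\cap N^v=0$ at each point. So $U=Y'Y^{-1}$ is smooth along orbits. Differentiating $J'=UJ$ gives $-RJ=U'J+U^2J$ for all these $J$, whose values fill $N$. This is (2.1). $\square$

**Completing the square.** Assume (H), with $P$ as in Section 6. As $U$ is symmetric, $\langle PU,Q\rangle=\langle P,QU\rangle$, so $|PU|^2=\langle P,PU^2\rangle$ and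
$$X\langle P,PU\rangle=2\langle P',PU\rangle+\langle P,PU'\rangle .$$
Therefore
$$|P'-PU|^2=|P'|^2+\langle P,P(U'+U^2)\rangle-X\langle P,PU\rangle=|P'|^2-\langle P,PR\rangle-X\langle P,PU\rangle .\tag{7.2}$$
The function $\langle P,PU\rangle$ is bounded and $C^1$ along a.e. orbit with bounded derivative, since $U'=-U^2-R$. Integrating (7.2) with (6.7) and (6.8),
$$\int_{SM}|P'-PU|^2\,d\mu=\int_{SM}\langle P,G\rangle\,d\mu .\tag{7.3}$$
This holds in every dimension $n\ge2$. If the right side vanished, $P'=PU$, hence $P''=P'U+PU'=P(U^2+U')=-PR$, and (6.4) would give $G=0$. So everything hangs on the pairing of $P$ with the curvature, and it is not obvious that it should vanish.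

In dimension two it does not. In Example 1, $\langle P,G\rangle=-\operatorname{tr}(\varepsilon\cdot(-\kappa\varepsilon))=\kappa\operatorname{tr}(\varepsilon^2)=-2\kappa$, so on a negatively curved surface the right side of (7.3) is $-2\int\kappa\,d\mu>0$; with $U=u$ scalar, (7.3) is the familiar $\int u^2=-\int\kappa$. By Gauss–Bonnet, $-2\int\kappa\,d\mu=-8\pi^2\chi(M)$ (the fibers have length $2\pi$). The forcing term is a topological quantity here, which suggests looking for it inside a characteristic form.

## 8. The Chern–Simons form removes the forcing term when $n\ge3$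

For a smooth matrix-valued $1$-form $\omega$ with $F=d\omega+\omega\wedge\omega$, the Chern–Simons form is
$$CS=\operatorname{tr}\big(\omega\wedge d\omega+\tfrac23\omega^3\big)=\operatorname{tr}\big(\omega\wedge F-\tfrac13\omega^3\big),\qquad dCS=\operatorname{tr}(F\wedge F).\tag{8.1}$$
The second expression comes from $d\omega=F-\omega^2$. For the last identity: $d\operatorname{tr}(\omega\wedge d\omega)=\operatorname{tr}(d\omega\wedge d\omega)$ and $d\operatorname{tr}\omega^3=3\operatorname{tr}(d\omega\wedge\omega^2)$, while $\operatorname{tr}(F\wedge F)=\operatorname{tr}(d\omega\wedge d\omega)+2\operatorname{tr}(d\omega\wedge\omega^2)+\operatorname{tr}\omega^4$ and $\operatorname{tr}\omega^4=0$, because moving a $1$-form cyclically past a $3$-form changes the sign. Example: for $\omega=a\varepsilon$ with a scalar $1$-form $a$, $CS=-2\,a\wedge da$.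

Why this form? In our setting $\omega(X)=0$, so contracting $\operatorname{tr}(\omega\wedge F_s-\frac13\omega^3)$ with $X$ leaves only $-\operatorname{tr}(\omega\wedge\iota_XF_s)$, a product of the components of $\omega$ with those of $G$. Wedging with powers of $d\alpha$ picks out the trace that we want. And for $n\ge3$ the form $(d\alpha)^{n-2}$ has the primitive $\alpha\wedge(d\alpha)^{n-3}$, so Stokes can be used. For $n=2$, $(d\alpha)^0=1$ is not exact.

**Lemma 6.** Let $(M,g)$ be any closed manifold with $n\ge3$ and $s$ a Lipschitz flow-invariant orthonormal frame of $\pi^*E$. Then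
$$\int_{SM}\sum_{i=1}^{n-1}\operatorname{tr}\big(P(w_i)G(w_i)\big)\,d\mu=0,\qquad\text{i.e.}\qquad\int_{SM}\langle P,G\rangle\,d\mu=0 .$$

*Proof.* **Step 1: smooth frames, because Stokes needs smooth forms.** Write $s=\sum_k\chi_ks$ with a partition of unity, mollify each $\chi_ks$ in charts and trivializations, add, and apply Gram–Schmidt. This gives smooth global orthonormal frames $\sigma_j\to s$ uniformly. Before Gram–Schmidt the first derivatives are uniformly bounded and converge to those of $s$ at Lebesgue points of the derivative, hence a.e. Gram–Schmidt is a smooth map near orthonormal frames and fixes them, so by the chain rule both properties persist. In a local smooth orthonormal frame $e$ with connection matrix $A$, write $\sigma_j=e\,g_j$ and $s=e\,g$. Then the connection forms $\omega_j=g_j^{-1}Ag_j+g_j^{-1}dg_j$ are uniformly bounded and converge a.e. to $\omega=g^{-1}Ag+g^{-1}dg$, and the curvature matrices $F_j=g_j^{-1}F_eg_j$, with $F_e$ the matrix of $\pi^*F^\nabla$ in $e$, converge uniformly to $F_s$.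

**Step 2: Stokes.** Let $CS_j$ be the form (8.1) of $\omega_j$. Since $\sigma_j$ is global, $CS_j$ is a global smooth $3$-form on $SM$, and $dCS_j=\operatorname{tr}(F_j\wedge F_j)=\pi^*\operatorname{tr}(F^\nabla\wedge F^\nabla)$. As $n\ge3$, we may apply Stokes to the $(2n-2)$-form $CS_j\wedge\alpha\wedge(d\alpha)^{n-3}$ on the closed $(2n-1)$-manifold $SM$:
$$\int_{SM}CS_j\wedge(d\alpha)^{n-2}=\int_{SM}\pi^*\operatorname{tr}(F^\nabla\wedge F^\nabla)\wedge\alpha\wedge(d\alpha)^{n-3}.$$

**Step 3: the right side vanishes pointwise, by counting vertical vectors.** Evaluate the integrand on the basis $X,w_i^h,w_i^v$, which contains $n-1$ vertical vectors. The forms $\pi^*\operatorname{tr}(F^\nabla\wedge F^\nabla)$ and $\alpha$ vanish as soon as one argument is vertical, and $d\alpha$ vanishes on pairs of vertical vectors by (6.1). So a nonzero term of the expansion would have each of the $n-3$ factors $d\alpha$ absorb at most one vertical vector and the other factors none. But $n-3<n-1$.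

**Step 4: the limit.** By dominated convergence, with $CS:=\operatorname{tr}(\omega\wedge F_s-\frac13\omega^3)$,
$$\int_{SM}CS\wedge(d\alpha)^{n-2}=0 .$$

**Step 5: identifying the integrand.** A top-degree form $\Theta$ satisfies $\alpha\wedge\Theta=0$; contracting with $X$ gives $\Theta=\alpha\wedge\iota_X\Theta$. By (6.3), $\iota_X\operatorname{tr}(\omega^3)=3\operatorname{tr}(\omega(X)\omega^2)=0$ and $\iota_X\operatorname{tr}(\omega\wedge F_s)=-\operatorname{tr}(\omega\wedge\iota_XF_s)$. With $\iota_Xd\alpha=0$,
$$\int_{SM}\alpha\wedge\tau\wedge(d\alpha)^{n-2}=0,\qquad\tau=\operatorname{tr}(\omega\wedge\iota_XF_s).$$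
Because of the factor $\alpha$, only restrictions to $\ker\alpha$ matter. Let $\theta^i,\eta^i$ be the basis of $(\ker\alpha)^*$ dual to $w_i^h,w_i^v$. By (6.1), $d\alpha|_{\ker\alpha}=\sum_{i=1}^{n-1}\eta^i\wedge\theta^i$. Wedged with $(d\alpha)^{n-2}$, the only monomials of $\tau$ that survive are the $\eta^i\wedge\theta^i$. Each of these gives $(n-2)!\,\prod_k\eta^k\wedge\theta^k$, while $(d\alpha)^{n-1}=(n-1)!\,\prod_k\eta^k\wedge\theta^k$. Thus on $\ker\alpha$
$$\tau\wedge(d\alpha)^{n-2}=\frac1{n-1}\Big(\sum_i\tau(w_i^v,w_i^h)\Big)(d\alpha)^{n-1}.$$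
Finally $\tau(w_i^v,w_i^h)=\operatorname{tr}\big(P(w_i)G(w_i)\big)-\operatorname{tr}\big(B(w_i)F_s(X,w_i^v)\big)=\operatorname{tr}(P(w_i)G(w_i))$, since $F_s$ kills vertical vectors. $\square$

With (6.8) this gives, for every closed manifold with $n\ge3$ and every Lipschitz flow-invariant orthonormal frame,
$$\int_{SM}\big(|P'|^2-\langle P,PR\rangle\big)\,d\mu=0.\tag{8.2}$$

**Check on K3.** For the frame $(v,I_1v,I_2v,I_3v)$ of Section 5, $B=0$, so $P'=0$. The columns of $P(w)$ are the coordinates of $w,I_1w,I_2w,I_3w$, and $P(w)$ is skew, so $-\operatorname{tr}(P(w)P(w'))=4g(w,w')$ and $\langle P,PR\rangle=4\operatorname{tr}R=4\operatorname{Ric}(v,v)=0$, hyperkähler metrics being Ricci-flat. So (8.2) holds there with zero integrand, while $G=-PR\ne0$ somewhere.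

## 9. Flatness, and the proofs of Theorem A and the Corollary

**Proof of Theorem B.** Let $s$ be the given frame and $U$ as in (H). By (7.3) and Lemma 6, $\int_{SM}|P'-PU|^2\,d\mu=0$. By Fubini, for a.e. $z$ we have $P'=PU$ at $\varphi_tz$ for a.e. $t$, and then for all $t$, as both sides are continuous along the orbit. Differentiating along such an orbit,
$$P''=P'U+PU'=P(U^2+U')=-PR .$$
Comparing with (6.4), $G=0$ a.e. on $SM$, and $G=0$ everywhere because $G$ is continuous. So $F^\nabla(v,w)=0$ for all $x$, all $v\in S_xM$ and $w\perp v$. By bilinearity and skew-symmetry, $F^\nabla=0$. $\blacksquare$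

**Proof of Theorem A.** By Lemma 5, (H) holds; by Lemma 3 there is a Lipschitz flow-invariant orthonormal frame. Theorem B gives $F^\nabla=0$, so parallel transport around loops depends only on the homotopy class, and $\nabla$ is determined by its holonomy representation $\rho$ of $\pi_1(M)$. Every nontrivial free homotopy class of loops in a closed manifold contains a closed geodesic, around which the holonomy is the identity by transparency. As $\nabla$ is flat, $\rho$ is trivial on the corresponding conjugacy class, hence on every one. So $\rho$ is trivial, and transporting one orthonormal frame from a base point gives a global parallel orthonormal frame. $\blacksquare$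

**Proof of the Corollary.** Suppose $(M,g)$ is Anosov, $n\ge3$, and $(TM,\nabla^{\mathrm{LC}})$ is transparent. By Theorem A the curvature tensor vanishes, so $R=0$. Take $0\ne w\in N_z$ and $\xi=w^h\in\ker\alpha=E^s\oplus E^u$, see (7.1). Its Jacobi field is the parallel field with $J(0)=w$, so $d\varphi_t\xi=J(t)^h$ has constant Sasaki norm for all $t\in\mathbb R$. A nonzero $E^u$-component would make this norm tend to infinity as $t\to+\infty$, and a nonzero $E^s$-component would do so as $t\to-\infty$. So both components vanish and $\xi=0$, a contradiction. $\blacksquare$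

**Classification.** *An Anosov manifold (connected, dimension $\ge2$) is transparent if and only if it is an orientable surface.* For $n\ge3$ this is the Corollary. Oriented surfaces are transparent by Section 1. If $M$ is a non-orientable surface, an orientation-reversing loop is not null-homotopic, hence freely homotopic to a closed geodesic, whose holonomy has determinant $-1$.

## 10. Surfaces, K3 surfaces and spheres: the role of the hypotheses

*Dimension.* Oriented surfaces of negative curvature are transparent and not flat, so $n\ge3$ cannot be dropped. In the proof it enters only through the primitive $\alpha\wedge(d\alpha)^{n-3}$ of $(d\alpha)^{n-2}$ in Lemma 6; at the end of Section 7 we saw the forcing term survive for $n=2$.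

*Hyperbolicity, or (H).* The nonflat hyperkähler K3 surface is transparent and has a smooth flow-invariant frame; Lemma 4 and Lemma 6 hold for it, so what fails must be (H). One can see this directly. If (2.1) had a solution $U$, then taking traces, integrating, and using (6.7) with $\operatorname{tr}R=\operatorname{Ric}(v,v)=0$ would give $\int\operatorname{tr}U^2\,d\mu=0$. Then $U=0$ on a.e. orbit, so $R=-U'-U^2=0$ a.e., hence everywhere by continuity, and the metric would be flat.

Round spheres are transparent as well: along a great circle in $S^n\subset\mathbb R^{n+1}$, the constant vectors orthogonal to its plane are parallel, and so is $\dot\gamma$. That (H) fails for them was checked in Section 2. So without a hypothesis of this kind both Theorem B and the conjecture fail.
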